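\title{Degree-invariant structures of Scott rank $\omega_1^x$}

\begin{abstract}
A countable structure computable in a real $x$ has Scott rank at most $\omega_1^x+1$, and Harrison's linear orderings attain this value by a construction whose isomorphism type depends only on the Turing degree of $x$. It was conjectured that no $\Delta^1_1$ construction attains the value $\omega_1^x$ in the same invariant way. We disprove the conjecture. For the signature with one unary function symbol we give a total Turing functional $F$ such that $F(x)$ has Scott rank $\omega_1^x$ and $F(x)\cong F(y)$ if and only if $x\equiv_T y$. We also determine the recursive signatures for which the conjecture fails: they are exactly those with a function symbol of arity at least $1$ or a relation symbol of arity at least $2$.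
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $L$ be a recursive first-order signature, so that the set of symbols, their kinds and their arities are computable. Let $X_L$ be the space of all $L$-structures with universe $\omega$, each identified with the characteristic function of its atomic diagram. Then $X_L$ is a Polish space, and one may speak of (lightface) $\Delta^1_1$ functions $2^\omega\to X_L$. A structure $M\in X_L$ is \emph{computable in} $x\in 2^\omega$ if its atomic diagram is. We write $\equiv_T$ for Turing equivalence and $\omega_1^x$ for the least ordinal not computable in $x$.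

For $M\in X_L$ and a tuple $\bar a$ in $M$, the canonical Scott formulas are
\begin{align*}
\varphi_0^{M,\bar a}(\bar v)&=\bigwedge\{\theta(\bar v):\theta \text{ atomic or negated atomic},\ M\models\theta[\bar a]\},\\
\varphi_{\alpha+1}^{M,\bar a}(\bar v)&=\varphi_\alpha^{M,\bar a}(\bar v)\wedge\bigwedge_{c\in\omega}(\exists u)\,\varphi_\alpha^{M,\bar a c}(\bar v u)\wedge(\forall u)\bigvee_{c\in\omega}\varphi_\alpha^{M,\bar a c}(\bar v u),\\
\varphi_\lambda^{M,\bar a}(\bar v)&=\bigwedge_{\alpha<\lambda}\varphi_\alpha^{M,\bar a}(\bar v)\qquad(\lambda \text{ a limit}),
\end{align*}
where juxtaposition denotes concatenation of tuples. We compare tuples of the same length inside one structure $M$: we write $\bar a\equiv_\alpha\bar b$ if $M\models\varphi_\alpha^{M,\bar a}[\bar b]$, and $\bar a\equiv_\infty\bar b$ if $\bar a$ and $\bar b$ satisfy the same $L_{\omega_1\omega}$ formulas in $M$. Let $\rho(\bar a)=\rho_M(\bar a)$ be the least $\beta$ such that $\bar a\equiv_\beta\bar b$ implies $\bar a\equiv_\infty\bar b$ for all $\bar b$ in $M$. The \emph{Scott rank} $\operatorname{SR}(M)$ is the least ordinal greater than $\rho(\bar a)$ for every tuple $\bar a$ in $M$.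

By Scott's theorem, $\bar a\equiv_\infty\bar b$ holds exactly when an automorphism of $M$ takes $\bar a$ to $\bar b$. The relations $\equiv_\alpha$ approximate this orbit relation from outside, and $\rho(\bar a)$ is the stage at which the approximation to the orbit of $\bar a$ becomes exact. In an infinite set with no structure, tuples with the same equalities are automorphic, so every $\rho(\bar a)$ is $0$ and the Scott rank is $1$. In $(\omega,<)$ we have $\rho(0)=1$: the elements $0$ and $1$ are $\equiv_0$-equivalent and not automorphic, while $0\equiv_1 b$ forces $b=0$, because an element below $b$ would need a counterpart below $0$. For a limit ordinal $\lambda$, the values $\lambda$ and $\lambda+1$ of the Scott rank describe two different situations. Rank $\lambda+1$ means that some tuple needs all $\lambda$ stages. Rank $\lambda$ means that every tuple is settled before $\lambda$, but at stages that are unbounded in $\lambda$.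

Two facts frame the problem. Nadel's bound says that $\operatorname{SR}(M)\le\omega_1^M+1$ for every $M\in X_L$, where $\omega_1^M$ is the least ordinal not computable in $M$; so a structure computable in $x$ has rank at most $\omega_1^x+1$. Harrison's theorem says that this bound is attained in an invariant way. With $\eta$ the order type of $(\mathbb Q,<)$, there is a $\Delta^1_1$ function $F\colon 2^\omega\to X_{\{<\}}$ such that $F(x)$ is a linear ordering computable in $x$ of type $\omega_1^x(1+\eta)$; in particular $x\equiv_T y$ implies $F(x)\cong F(y)$, and $\operatorname{SR}(F(x))=\omega_1^x+1$. The following conjecture from \cite{slides} asserts that the second highest value cannot be attained in this way.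

\medskip
\noindent\textbf{Conjecture.} \emph{There is no $\Delta^1_1$ function $F\colon 2^\omega\to X_L$ such that}
\begin{enumerate}
\item[(i)] \emph{$F(x)$ is computable in $x$ for each $x\in2^\omega$;}
\item[(ii)] \emph{$x\equiv_T y$ implies $F(x)\cong F(y)$;}
\item[(iii)] \emph{$\operatorname{SR}(F(x))=\omega_1^x$ for each $x\in 2^\omega$.}
\end{enumerate}
\medskip

One can see why this answer is plausible. In Harrison's example, (ii) costs nothing, since the order type depends only on the ordinal $\omega_1^x$. To obtain rank exactly $\omega_1^x$ one has to keep every tuple below $\omega_1^x$, and the natural device (Section~\ref{sec:trees}) sorts the elements into $\omega$ levels, with a bound $\delta_n<\omega_1^x$ on the complexity at level $n$ and with $\sup_n\delta_n=\omega_1^x$. Such a cofinal sequence has to be chosen. A construction from $x$ reads it off an $x$-computable presentation, and nothing suggests that two reals of the same degree lead to the same sequence. The conjecture is nevertheless false, because the choice can be avoided by making all choices at once.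

A \emph{total Turing functional} $F\colon 2^\omega\to X_L$ is a function given by one oracle machine that, for every oracle $x$, decides the atomic diagram of $F(x)$. Such a function satisfies (i), and it is $\Delta^1_1$ since its graph is arithmetical.

\begin{theorem}\label{thm:main}
Let $L_p=\{p\}$ with $p$ a unary function symbol. There is a total Turing functional $F\colon2^\omega\to X_{L_p}$, hence a $\Delta^1_1$ function, such that for all $x,y\in2^\omega$ the structure $F(x)$ is computable in $x$,
\[
F(x)\cong F(y)\iff x\equiv_T y,\qquad\text{and}\qquad \operatorname{SR}(F(x))=\omega_1^x .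
\]
\end{theorem}

\begin{theorem}\label{thm:signatures}
Let $L$ be a recursive signature.
\begin{enumerate}
\item[(1)] If $L$ has a function symbol of arity at least $1$ or a relation symbol of arity at least $2$, then the conjecture fails for $L$: there is a total Turing functional $G\colon 2^\omega\to X_L$ satisfying \textup{(i)} and \textup{(iii)} with $G(x)\cong G(y)\iff x\equiv_T y$.
\item[(2)] Otherwise, that is, if $L$ has only constants and relation symbols of arity at most $1$, every $M\in X_L$ has $\operatorname{SR}(M)=1$. So no function satisfies \textup{(iii)}, and the conjecture holds for $L$ trivially.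
\end{enumerate}
\end{theorem}

The proof has two parts. First, we build uniformly in $y$ a tree $K(y)$ of Scott rank $\omega_1^y$, with no attempt at invariance: Section~\ref{sec:trees} isolates the combinatorics that governs the rank, and Sections~\ref{sec:order} and~\ref{sec:Ky} realize it computably. Second, we let $F(x)$ be the disjoint union of infinitely many copies of ``$K(y)$ labeled by $y$'' over all $y\le_T x$ (Section~\ref{sec:F}). Computations from $x$ that are not total leave finite components, and the same finite components appear for every $x$, so the isomorphism type of $F(x)$ depends only on $\{y:y\le_Tx\}$. The labels are readable by first-order formulas, which lets us compute the rank one tree at a time (Section~\ref{sec:rank}). Section~\ref{sec:signatures} transfers the example to other signatures.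

\section{Background}\label{sec:background}

\subsection*{Back-and-forth equivalence}
Formulas of $L_{\omega_1\omega}$ are built from atomic formulas by negation, existential quantification, and countable conjunction of formulas with finitely many free variables in all; $\forall$ and $\bigvee$ are abbreviations. The \emph{quantifier rank} is defined by $\operatorname{qr}(\theta)=0$ for atomic $\theta$ (with arbitrary terms), $\operatorname{qr}(\neg\psi)=\operatorname{qr}(\psi)$, $\operatorname{qr}(\bigwedge_i\psi_i)=\sup_i\operatorname{qr}(\psi_i)$ and $\operatorname{qr}(\exists u\,\psi)=\operatorname{qr}(\psi)+1$. First-order formulas have finite rank, and substituting terms for free variables does not change the rank.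

Unwinding the Scott formulas gives the description of $\equiv_\alpha$ that we use throughout. The relation $\bar a\equiv_0\bar b$ says that $\bar a$ and $\bar b$ satisfy the same atomic formulas. The relation $\bar a\equiv_{\alpha+1}\bar b$ says that $\bar a\equiv_\alpha\bar b$, that for every $c$ there is $d$ with $\bar ac\equiv_\alpha\bar bd$, and that for every $d$ there is $c$ with $\bar ac\equiv_\alpha\bar bd$. At a limit $\lambda$, the relation $\equiv_\lambda$ is the intersection of the $\equiv_\alpha$ with $\alpha<\lambda$. In particular $\equiv_\alpha$ implies $\equiv_\beta$ for $\beta\le\alpha$.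

\begin{lemma}\label{lem:qr}
If $\bar a\equiv_\alpha\bar b$ in $M$ and $\operatorname{qr}(\psi)\le\alpha$, then $M\models\psi[\bar a]$ if and only if $M\models\psi[\bar b]$.
\end{lemma}

\begin{proof}
We use induction on $\psi$, for all $\alpha,\bar a,\bar b$ at once. The atomic case holds because $\bar a\equiv_0\bar b$, and negations and conjunctions pass through. Let $\psi=\exists u\,\chi$ and $\beta=\operatorname{qr}(\chi)$, so $\bar a\equiv_{\beta+1}\bar b$. If $M\models\chi[\bar ac]$, take $d$ with $\bar ac\equiv_\beta\bar bd$; then $M\models\chi[\bar bd]$. The converse uses the other clause in the definition of $\equiv_{\beta+1}$.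
\end{proof}

Since $\equiv_\alpha$ decreases with $\alpha$, we have $\rho(\bar a)\le\beta$ if and only if $\bar a\equiv_\beta\bar b$ implies $\bar a\equiv_\infty\bar b$ for all $\bar b$. Thus $\rho(\bar a)>\gamma$ as soon as one $\bar b$ satisfies $\bar a\equiv_\gamma\bar b$ and $\bar a\not\equiv_\infty\bar b$. To prove $\operatorname{SR}(M)=\lambda$ it suffices to show that $\rho(\bar a)<\lambda$ for all $\bar a$, and that for each $\gamma<\lambda$ some $\bar a$ has $\rho(\bar a)>\gamma$.

\subsection*{Computability and the analytical hierarchy}
Let $\varphi_e^x$ be the $e$th partial function computable with oracle $x$. An ordinal is \emph{computable in $y$} if it is the order type of a $y$-computable well-ordering of a $y$-computable subset of $\omega$. A set is $\Sigma^1_1(y)$ if it is defined by a formula $\exists w\in\omega^\omega\,\chi$ with $\chi$ arithmetical in the parameter $y$; it is $\Pi^1_1(y)$ if its complement is $\Sigma^1_1(y)$, and $\Delta^1_1(y)$ if it is both. We omit $y$ when there is no parameter. We use the following standard facts; see for example \cite{Sacks,Moschovakis}.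
\begin{enumerate}
\item[(F1)] (Padding.) For every oracle machine there are infinitely many $e$ such that, for every $x$, $\varphi^x_e$ is the partial function computed by that machine with oracle $x$.
\item[(F2)] The ordinals computable in $y$ are exactly those below $\omega_1^y$. They include $\omega$ and are closed under $+$ and $\cdot$. If $y\le_Tx$, then $\omega_1^y\le\omega_1^x$.
\item[(F3)] There are countably many $\Delta^1_1(y)$ reals. A real that is arithmetical in $y$ and a $\Delta^1_1(y)$ real is $\Delta^1_1(y)$.
\item[(F4)] (Normal form.) Every $\Sigma^1_1$ subset of $2^\omega\times2^\omega$ has the form $\{(y,z):\exists w\in\omega^\omega\,\forall n\,(y{\restriction}n,z{\restriction}n,w{\restriction}n)\in S\}$ for a computable tree $S$.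
\item[(F5)] The set $\{(y,z):z\in\Delta^1_1(y)\}$ is $\Pi^1_1$.
\item[(F6)] (Scott.) For countable $M$, $\bar a\equiv_\infty\bar b$ if and only if some automorphism of $M$ takes $\bar a$ to $\bar b$.
\end{enumerate}

\section{Trees with prescribed values}\label{sec:trees}

This section contains no computability. We describe a family of homogeneous trees whose Scott ranks can be read off from a sequence of sets of ordinals.

A \emph{tree} is a countable set $K$ of \emph{nodes} with a root $o$ and a parent map on $K\setminus\{o\}$ whose iteration leads every node to $o$; the number of steps is the \emph{level} of the node. A \emph{subtree} is a subset closed under the parent map. A \emph{value} is a countable ordinal or the symbol $\infty$, which is greater than every ordinal. For values $v,w$ we write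
\[
v\triangleleft w\quad\text{if}\quad v<w\ \text{ or }\ w=\infty .
\]
So $\infty\triangleleft\infty$, and for an ordinal $w$ the relation $v\triangleleft w$ means that $v$ is a smaller ordinal.

\begin{definition}\label{def:Rtree}
A \emph{value system} is a sequence $R=(R_n)_{n\in\omega}$ of countable sets of values such that $R_0=\{\infty\}$, $\infty\in R_n$ for all $n$, and
\begin{enumerate}
\item[(V)] if $w\in R_n$ and $\gamma<w$ is an ordinal, then there is $v\in R_{n+1}$ with $\gamma\le v\triangleleft w$.
\end{enumerate}
An \emph{$R$-tree} is a tree $K$ with a function $r$ from $K$ to values such that $r(o)=\infty$ and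
\begin{enumerate}
\item[(T1)] if $s$ has level $n$, then the set of values $r(t)$ of children $t$ of $s$ is $\{v\in R_{n+1}:v\triangleleft r(s)\}$, and each of these values is taken by infinitely many children.
\end{enumerate}
\end{definition}

Condition (V) is automatic for $w=\infty$ (take $v=\infty$). In an $R$-tree a node of level $n$ has its value in $R_n$, every level contains nodes of value $\infty$, and all ancestors of such a node have value $\infty$. From (V) and (T1) we get
\begin{enumerate}
\item[(T2)] if $\gamma<r(s)$ is an ordinal, then $s$ has infinitely many children $t$ with $r(t)\ge\gamma$.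
\end{enumerate}
An $R$-tree exists for every value system: take all sequences $\langle(v_1,k_1),\dots,(v_n,k_n)\rangle$ with $v_i\in R_i$, $k_i\in\omega$ and $v_{i+1}\triangleleft v_i$, with value $v_n$.

We say that a tree $K$ \emph{sits in} an $L_p$-structure $M$ if $K\subseteq M$, $p(s)$ is the parent of $s$ for each node $s\ne o$, $p(o)\notin K$, and $p$ maps $M\setminus K$ into itself. Then the $p$-preimages of a node are exactly its children. The simplest case is $K^+=K\cup\{*\}$ with $p(o)=p(*)=*$.

The function $r$ is not part of the structure $M$, but it is definable: it is the well-founded rank of the subtree above a node. Let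
\[
\psi_\gamma(v)=\bigwedge_{\delta<\gamma}\exists u\,\bigl(p(u)=v\wedge\psi_\delta(u)\bigr)
\]
for countable $\gamma$, so that $\psi_0$ is true of everything. Induction on $\gamma$ gives $\operatorname{qr}(\psi_\gamma)\le\gamma$.

\begin{lemma}\label{lem:psi}
Let $K,K'$ be $R$-trees that sit in $M$.
\begin{enumerate}
\item[(a)] For $s\in K$ and countable $\gamma$, $M\models\psi_\gamma[s]$ if and only if $r(s)\ge\gamma$.
\item[(b)] Let $s\in K$ and $s'\in K'$ have level $n$, and let all ordinals in $R_n$ be less than $\delta$. If $s$ and $s'$ satisfy the same formulas $\psi_\gamma$ with $\gamma\le\delta$, then $r(s)=r(s')$.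
\end{enumerate}
\end{lemma}

\begin{proof}
(a) We use induction on $\gamma$. If $r(s)\ge\gamma$ and $\delta<\gamma$, then $\delta<r(s)$, and (T2) gives a child $t$ with $r(t)\ge\delta$, which satisfies $\psi_\delta$ by induction. Conversely, suppose that for each $\delta<\gamma$ some child $t$ satisfies $\psi_\delta$, so $r(t)\ge\delta$. Since $r(t)\triangleleft r(s)$, either $r(s)=\infty$ or $r(s)>\delta$. Hence $r(s)\ge\gamma$.

(b) Both values are ordinals below $\delta$ or $\infty$. If, say, $r(s)<r(s')$, then $\gamma=r(s)+1\le\delta$, and by (a) the formula $\psi_\gamma$ holds of $s'$ and fails of $s$.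
\end{proof}

The next lemma shows that levels and values are the only invariants. It will give upper bounds on $\rho$.

\begin{lemma}\label{lem:homog}
Let $K,K'$ be $R$-trees and let $h\colon S\to S'$ be a bijection between finite subtrees $S\subseteq K$ and $S'\subseteq K'$ that preserves parents, levels and values. Then $h$ extends to an isomorphism of trees $K\to K'$. In particular, $R$ determines the $R$-tree up to isomorphism.
\end{lemma}

\begin{proof}
If $S=\emptyset$, first map the root to the root. Suppose $t\notin S$ is a child of $s\in S$, where $s$ has level $n$. Then $r(t)\in R_{n+1}$ and $r(t)\triangleleft r(s)=r(h(s))$, so by (T1) the node $h(s)$, which also has level $n$, has infinitely many children of value $r(t)$. Map $t$ to one that is not in $S'$. The extended map satisfies the hypotheses. Repeating this step along the path from $S$ to a given node puts that node in the domain, and the same step for $h^{-1}$ puts a given node in the range. Alternating through enumerations of $K$ and $K'$ yields the isomorphism.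
\end{proof}

For lower bounds we must know when two different values look alike to formulas of small quantifier rank. The formulas $\psi_\gamma$ spend one quantifier for each unit of value, but terms $p^j(u)$ let one quantifier do more. The first case shows the true rate.

\begin{example}\label{ex:hand}
Let $R_n=\{0,1,2,\dots,\omega,\infty\}$ for $n\ge1$, let $K$ be the $R$-tree and $M=K^+$. Let $t_j,t,t'$ be nodes of level $1$ with values $j<\omega$, $\omega$ and $\infty$.

Values decrease strictly above $t_j$ and all smaller values occur, so $t_j$ has descendants at distance $j$ but none at distance $j+1$. The formula $\exists u\,(p^{j+1}(u)=v)$ holds of $t$ and $t'$ and fails of $t_j$. One quantifier therefore recognizes every finite value.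

One quantifier does not separate $\omega$ from $\infty$: we claim $t'\equiv_1t$. For a node $v$ of level $1$ and a node $u$, the true equations $p^i(u)=p^j(v)$, $p^i(u)=p^j(u)$, $p^i(v)=p^j(v)$ are determined by the level of $u$ and by whether $v$ lies on the path from $u$ to $o$. Given $u$, we find $u'$ with $t'u\equiv_0tu'$. If $u\in\{*,o\}$, take $u'=u$. If $u$ is a descendant of $t'$ at distance $l$, take a descendant of $t$ at distance $l$: for $l=0$ this is $t$, and for $l\ge1$ one exists above a child of $t$ of value $l-1$. If $u$ has level $l\ge1$ and does not descend from $t'$, take $u'$ of level $l$ above a level-$1$ node of value $\infty$ other than $t$ and $t'$. The same three cases work with $t$ and $t'$ exchanged, since $t'$ too has descendants at every distance.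

Two quantifiers do separate them: $\exists u\,\bigl(p(u)=v\wedge\bigwedge_j\exists w\,(p^j(w)=u)\bigr)$ holds of $t'$ and fails of $t$, all of whose children have finite values.
\end{example}

So one move of the back-and-forth game, which adds a finite path of unknown length, can consume up to $\omega$ units of value. This suggests the bound $\omega\cdot\gamma$ for $\gamma$ moves. For an ordinal $\xi$, call two nodes $s,s'$ \emph{$\xi$-close} if $r(s)=r(s')$ or both $r(s),r(s')\ge\xi$. Nodes that are $\xi$-close are $\xi'$-close for all $\xi'\le\xi$.

\begin{lemma}\label{lem:close}
Let $K$ be an $R$-tree that sits in $M$, and let $\gamma$ be a countable ordinal. Let $h\colon S\to S'$ be a bijection between finite subtrees of $K$ containing the root, which preserves parents and levels and such that $s$ and $h(s)$ are $\omega\gamma$-close for all $s\in S$. Let $\hat h=h\cup\mathrm{id}_{M\setminus K}$. Then $\bar a\equiv_\gamma\hat h(\bar a)$ for every tuple $\bar a$ from $S\cup(M\setminus K)$.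
\end{lemma}

\begin{proof}
We use induction on $\gamma$, for all $h$ at once. Let $\gamma=0$. The set $S\cup(M\setminus K)$ is closed under $p$, and $\hat h$ is injective on it. It commutes with $p$: on $S\setminus\{o\}$ because $h$ preserves parents, at $o$ because $h(o)=o$ and $p(o)\notin K$, and on $M\setminus K$ because this set is closed under $p$. So $\hat h$ preserves and reflects the atomic formulas $p^i(v_j)=p^{i'}(v_{j'})$. If $\gamma$ is a limit, the hypothesis for $\gamma$ implies the hypothesis for each $\delta<\gamma$.

Let $\gamma=\delta+1$. The hypothesis holds for $\delta$, so $\bar a\equiv_\delta\hat h(\bar a)$. We show that for every $u\in M$ there is an extension $h'\supseteq h$ that satisfies the hypothesis for $\delta$ and has $u$ in the domain of $\hat h'$. By induction this gives $\bar au\equiv_\delta\hat h(\bar a)\hat h'(u)$. The hypothesis is symmetric in $h$ and $h^{-1}$, so the same construction puts any given element in the range, and the two clauses of $\equiv_{\delta+1}$ follow.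

If $u\in S\cup(M\setminus K)$, take $h'=h$. Otherwise there are $u_0\in S$ and $u_1,\dots,u_l=u$ outside $S$ with each $u_{i+1}$ a child of $u_i$. Put $u_0'=h(u_0)$. We choose $u'_{i+1}$ as a child of $u'_i$ outside $S'$ so that, for all $i\le l$,
\begin{equation}\label{eq:close}
u_i \text{ and } u_i' \text{ are } (\omega\delta+(l-i))\text{-close}.
\end{equation}
For $i=0$ this holds because $\omega\gamma=\omega\delta+\omega>\omega\delta+l$. Assume \eqref{eq:close} for some $i<l$ and let $v=r(u_{i+1})$. The nodes $u_i,u_i'$ have the same level $n$, and $v\in R_{n+1}$.

If $v\triangleleft r(u_i')$, then by (T1) infinitely many children of $u'_i$ have value $v$; choose one outside $S'$.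

Otherwise $r(u'_i)$ is an ordinal and $v\ge r(u_i')$. Since $v\triangleleft r(u_i)$, we have $r(u_i)\ne r(u_i')$, so \eqref{eq:close} gives $r(u_i')\ge\omega\delta+(l-i)>\xi$, where $\xi=\omega\delta+(l-i-1)$. By (T2), infinitely many children of $u_i'$ have value at least $\xi$; choose one outside $S'$. Also $v\ge r(u'_i)>\xi$, so $u_{i+1}$ and $u'_{i+1}$ are $\xi$-close.

The map $h'=h\cup\{(u_i,u_i'):1\le i\le l\}$ is a bijection between finite subtrees, preserves parents and levels, and pairs only $\omega\delta$-close nodes.
\end{proof}

\begin{corollary}\label{cor:lower}
Let $K$ be an $R$-tree that sits in $M$. Let $\gamma$ be countable and $n\ge1$ with $\omega\gamma\in R_n$, and let $t'$ be a node of level $n$ with $r(t')=\infty$. Then there is a node $t$ such that $\bar ct'\equiv_\gamma\bar ct$ for all tuples $\bar c$ from $M\setminus K$, while $\psi_{\omega\gamma+1}$ holds of $t'$ and fails of $t$. In particular $\rho_M(t')>\gamma$.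
\end{corollary}

\begin{proof}
The parent of $t'$ has value $\infty$ and level $n-1$, so by (T1) it has a child $t$ with $r(t)=\omega\gamma$. Apply Lemma~\ref{lem:close} to the map that fixes the proper ancestors of $t'$ and sends $t'$ to $t$, and apply Lemma~\ref{lem:psi}(a).
\end{proof}

We can now see the difference between rank $\lambda$ and rank above $\lambda$ in the smallest case where these bounds meet, namely at the least ordinal above $1$ that is closed under $\gamma\mapsto\omega\gamma$.

\begin{example}\label{ex:thin}
Let $\lambda=\omega^\omega$. We identify an ordinal with the set of smaller ordinals. Both sequences below satisfy (V) with $v=\gamma$ when $w$ is an ordinal.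

\emph{The full tree.} Let $R_n=\lambda\cup\{\infty\}$ for $n\ge1$, and let $t'$ be a node of level $1$ and value $\infty$. For every $\gamma<\lambda$ we have $\omega\gamma\in R_1$, so $\rho(t')>\gamma$ in $K^+$. Hence $\rho(t')\ge\lambda$ and $\operatorname{SR}(K^+)\ge\lambda+1$. The single node $t'$ is imitated by siblings of higher and higher ordinal value.

\emph{The thin tree.} Let $R_n=\omega^n\cup\{\infty\}$ for $n\ge1$. For each $\gamma<\lambda$ there is $n$ with $\omega\gamma<\omega^n$, so a node of level $n$ and value $\infty$ has $\rho>\gamma$; thus $\operatorname{SR}(K^+)\ge\lambda$. On the other hand, let $\bar a$ be a tuple whose nodes have level at most $n$, where $n\ge1$, and let $\bar a\equiv_{\omega^n}\bar b$. Since $\bar a\equiv_0\bar b$, the map $p^i(a_j)\mapsto p^i(b_j)$ is a bijection between the closures under $p$ that fixes $*$ and preserves parents and levels. It preserves values by Lemmas~\ref{lem:qr} and~\ref{lem:psi}(b), applied to the formulas $\psi_\gamma(p^i(v_j))$ with $\gamma\le\omega^n$. By Lemma~\ref{lem:homog} it extends to an automorphism. So $\rho(\bar a)\le\omega^n<\lambda$, and $\operatorname{SR}(K^+)=\lambda$.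
\end{example}

For $\lambda=\omega_1^y$ we therefore want a $y$-computable thin tree: all ordinals below $\omega_1^y$ must occur as values, and the ordinal values on each level must be bounded below $\omega_1^y$.

\section{A linear order with well-founded part $\omega_1^y$}\label{sec:order}

No $y$-computable well-ordering has type $\omega_1^y$, so we cannot list the values directly. We use an ill-founded $y$-computable order in which the well-founded part names the ordinals below $\omega_1^y$ and all other points name $\infty$. For a linear order $<_y$ on $\omega$ let
\[
W_y=\bigl\{a\in\omega:\{b:b<_ya\}\text{ is well-ordered by }<_y\bigr\}.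
\]
This is an initial segment of $<_y$. It is well-ordered: a nonempty subset containing $a$ has as least element either $a$ or the least of its elements below $a$. The set $\omega\setminus W_y$ has no $<_y$-least element, since all predecessors of such an element would lie in $W_y$, which would put it in $W_y$.

\begin{lemma}\label{lem:order}
There is, uniformly computably in $y\in2^\omega$, a linear ordering $<_y$ of $\omega$ with greatest element $0$ such that
\begin{enumerate}
\item[(a)] $0\notin W_y$;
\item[(b)] $W_y$ has order type $\omega_1^y$;
\item[(c)] no $\Delta^1_1(y)$ set $A\subseteq W_y$ is cofinal in $W_y$.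
\end{enumerate}
\end{lemma}

\begin{proof}
By (F5) the set $\{(y,z):z\notin\Delta^1_1(y)\}$ is $\Sigma^1_1$; let $S$ be a computable tree for it as in (F4). Code pairs of numbers by numbers, and let $T^y\subseteq\omega^{<\omega}$ be the tree of all sequences $\langle(z(0),w(0)),\dots,(z(n-1),w(n-1))\rangle$ with $(y{\restriction}n,z{\restriction}n,w{\restriction}n)\in S$. It is uniformly computable in $y$. It has an infinite path, because some $z$ is not $\Delta^1_1(y)$ by (F3). No path is $\Delta^1_1(y)$, because a path computes a real $z\notin\Delta^1_1(y)$. As $T^y$ is infinite, we can list it without repetition, uniformly computably in $y$, as $\sigma_0=\emptyset,\sigma_1,\sigma_2,\dots$. Let $i<_yj$ if $\sigma_i$ precedes $\sigma_j$ in the Kleene--Brouwer order, that is, if $\sigma_i$ properly extends $\sigma_j$ or has the smaller entry at the first place where they differ. This is a linear order, and $0$ is greatest. A path $f$ gives the descending sequence $f{\restriction}0,f{\restriction}1,\dots$, which proves (a).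

\emph{There is no $\Delta^1_1(y)$ infinite descending sequence.} Let $(s_i)$ be a descending sequence of elements of $T^y$. We define $f(n)$ by recursion so that $s_i$ extends $f{\restriction}n$ for all large $i$. Suppose this holds for $n$. At most one $s_i$ equals $f{\restriction}n$, so $|s_i|>n$ for all large $i$. For such $i$, the sequence $s_{i+1}$ either extends $s_i$ or is smaller at a first difference, which occurs at a place $\ge n$; in both cases $s_{i+1}(n)\le s_i(n)$. So $s_i(n)$ is eventually constant, and we let $f(n)$ be its final value. Then $f$ is a path through $T^y$, and $f(n)=v$ if and only if $s_i(n)=v$ for all large $i$, so $f$ is arithmetical in $(s_i)$. By (F3), $(s_i)$ is not $\Delta^1_1(y)$. The same follows for descending sequences in $<_y$, since the listing of $T^y$ is computable in $y$.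

\emph{$W_y$ is not $\Delta^1_1(y)$.} Start with $a_0=0\notin W_y$, and let $a_{i+1}$ be the numerically least element of $\omega\setminus W_y$ with $a_{i+1}<_ya_i$. It exists because $\omega\setminus W_y$ has no $<_y$-least element. The descending sequence $(a_i)$ is computable in $y$ and $W_y$, so $W_y$ is not $\Delta^1_1(y)$ by (F3) and the previous step.

(b) For $a\in W_y$ the set $\{b:b<_ya\}$ is a $y$-computable well-ordering, so it has type below $\omega_1^y$. Hence the type $\alpha$ of $W_y$ is at most $\omega_1^y$. Suppose $\alpha<\omega_1^y$, and let $V$ be a $y$-computable well-ordering of type $\alpha$. Then $a\in W_y$ if and only if there is an order-preserving map from $\{b:b\le_ya\}$ into $V$, so $W_y$ is $\Sigma^1_1(y)$. Also $a\in W_y$ if and only if there is no infinite descending sequence below $a$, so $W_y$ is $\Pi^1_1(y)$. Thus $W_y$ is $\Delta^1_1(y)$, a contradiction.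

(c) If $A\subseteq W_y$ is cofinal, then $W_y=\{a:\exists b\in A\ (a\le_yb)\}$ is arithmetical in $y$ and $A$, so $A$ is not $\Delta^1_1(y)$.
\end{proof}

Put $\operatorname{rk}(a)=\operatorname{otp}\{b:b<_ya\}$ for $a\in W_y$ and $\operatorname{rk}(a)=\infty$ for $a\notin W_y$. By (b), $\operatorname{rk}$ restricts to an order isomorphism $W_y\to\omega_1^y$. If $b\in W_y$, then $b<_ya$ if and only if $\operatorname{rk}(b)<\operatorname{rk}(a)$.

\section{The thin tree $K(y)$}\label{sec:Ky}

Fix $y$. We need sets $A_n\subseteq\omega$ of names for the values allowed at level $n$. They must be computably enumerable in $y$, so their definition cannot mention $W_y$. They must exhaust $\omega$, satisfy the analogue of (V), and have $A_n\cap W_y$ bounded in $W_y$. The last demand is the difficulty, and Lemma~\ref{lem:order}(c) shows how to meet it. If $A_n$ is well-ordered by $<_y$, then a single point, the least element of $A_n\setminus W_y$, cuts out $A_n\cap W_y$, which is therefore arithmetical in $y$ and cannot be cofinal. So we look for a way to add, below each $a\in A_n$, a set cofinal below $a$, while keeping the whole set well-ordered. If the cofinal sets were chosen independently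 of one another, an infinite descending sequence could take one point from each. We use sets that cohere.

For $a\in\omega$ let
\[
C(a)=\{b<_ya:\ \forall b'<b\ (b'<_ya\to b'<_yb)\}.
\]
These are the record holders: as we list the $<_y$-predecessors of $a$ in numerical order, $C(a)$ collects those that are $<_y$-larger than all earlier ones. The sets $C(a)$ are uniformly computable in $y$.

\begin{lemma}\label{lem:C}
\begin{enumerate}
\item[(C1)] On $C(a)$ the orders $<_y$ and $<$ agree, so $C(a)$ is well-ordered by $<_y$.
\item[(C2)] If $d<_ya$, there is $b\in C(a)$ with $d\le_yb$.
\item[(C3)] If $a\le_ya'$, $b\in C(a')$ and $b<_ya$, then $b\in C(a)$.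
\end{enumerate}
\end{lemma}

\begin{proof}
(C1) If $b'<b$ are in $C(a)$, then $b'<_ya$, so $b'<_yb$. (C2) Let $b$ be the $<_y$-largest element of the finite set $\{b'\le d:b'<_ya\}$, which contains $d$. Every $b'<b$ with $b'<_ya$ lies in this set, so $b'<_yb$. (C3) If $b'<b$ and $b'<_ya$, then $b'<_ya'$, so $b'<_yb$.
\end{proof}

Let $A_0=\{0\}$ and $A_{n+1}=A_n\cup\{n\}\cup\bigcup_{a\in A_n}C(a)$.

\begin{lemma}\label{lem:A}
The sets $A_n$ are uniformly computably enumerable in $y$, and
\begin{enumerate}
\item[(A1)] $0\in A_n$ and $n\in A_{n+1}$ for all $n$;
\item[(A2)] if $a\in A_n$ and $d<_ya$, there is $b\in A_{n+1}$ with $d\le_yb<_ya$;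
\item[(A3)] $A_n$ is well-ordered by $<_y$;
\item[(A4)] $\delta_n^y:=\sup\{\operatorname{rk}(a)+1:a\in A_n\cap W_y\}<\omega_1^y$.
\end{enumerate}
\end{lemma}

\begin{proof}
An enumeration of $A_n$ yields one of $A_{n+1}$, uniformly. (A1) holds by definition, and (A2) follows from (C2).

(A3) We use induction on $n$. A union of finitely many well-ordered subsets of a linear order is well-ordered, so it suffices to treat $\bigcup_{a\in A_n}C(a)$. Suppose $b_0>_yb_1>_y\cdots$ with $b_i\in C(a_i)$ and $a_i\in A_n$. By induction there is a $<_y$-least $a\in A_n$ among those that lie above some $b_i$; say $b_{i_0}<_ya$. For $i\ge i_0$ we have $b_i<_ya$, and $a\le_ya_i$ by minimality, because $a_i$ lies above $b_i$. So $b_i\in C(a)$ for all $i\ge i_0$ by (C3), which contradicts (C1).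

(A4) The set $A_n\setminus W_y$ contains $0$, so by (A3) it has a $<_y$-least element $a_*$. Since $W_y$ is an initial segment, $A_n\cap W_y=\{a\in A_n:a<_ya_*\}$, and this set is computably enumerable in $y$. By Lemma~\ref{lem:order}(c) it is not cofinal in $W_y$, so there is $c\in W_y$ strictly above all its elements. Then $\delta^y_n\le\operatorname{rk}(c)<\omega_1^y$.
\end{proof}

Let $A_{n,k}$ be the set of elements enumerated into $A_n$ within $k$ steps. Let $K(y)$ be the set of sequences
\[
s=\langle(a_1,k_1),\dots,(a_n,k_n)\rangle,\qquad n\ge0,\qquad 0>_ya_1>_y\cdots>_ya_n,\qquad a_i\in A_{i,k_i},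
\]
with root $o=\emptyset$ and with the parent obtained by deleting the last pair. The numbers $k_i$ serve two purposes: they witness $a_i\in A_i$, which makes membership in $K(y)$ decidable, and they repeat every child infinitely often. Put $\ell(s)=a_n$ and $\ell(o)=0$, so $\ell(s)\in A_n$ when $s$ has level $n$. Put $r(s)=\operatorname{rk}(\ell(s))$ and $R_n^y=\{\operatorname{rk}(a):a\in A_n\}$.

\begin{proposition}\label{prop:Ky}
The tree $K(y)$ is uniformly computable in $y$. The sequence $R^y=(R^y_n)$ is a value system and $K(y)$ with $r$ is an $R^y$-tree. The ordinals in $R^y_n$ are less than $\delta_n^y<\omega_1^y$, and every $\beta<\omega_1^y$ belongs to $R_n^y$ for some $n\ge1$.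
\end{proposition}

\begin{proof}
Membership in $K(y)$ is decided by finitely many questions about $<_y$ and the $A_{i,k}$. Since $\operatorname{rk}(0)=\infty$, we have $R_0^y=\{\infty\}$, $\infty\in R_n^y$ and $r(o)=\infty$. For (V), let $w=\operatorname{rk}(a)$ be an ordinal with $a\in A_n$, let $\gamma<w$, and let $d\in W_y$ have rank $\gamma$. Then $d<_ya$, and the element $b$ given by (A2) has $\gamma\le\operatorname{rk}(b)<w$.

For (T1), let $s$ have level $n$ and $a=\ell(s)$. The children of $s$ are obtained by appending $(b,k)$ with $b<_ya$ and $b\in A_{n+1,k}$; each $b\in A_{n+1}$ with $b<_ya$ occurs with all large $k$. For such $b$ we have $\operatorname{rk}(b)\triangleleft\operatorname{rk}(a)$, since $a\in W_y$ implies $\operatorname{rk}(b)<\operatorname{rk}(a)$. Conversely, let $v\in R^y_{n+1}$ with $v\triangleleft r(s)$. If $v$ is an ordinal, then $v=\operatorname{rk}(b)$ with $b\in A_{n+1}\cap W_y$ and $\operatorname{rk}(b)<\operatorname{rk}(a)$, so $b<_ya$. If $v=\infty$, then $a\notin W_y$, so there is $d<_ya$ with $d\notin W_y$. By (A2) there is $b\in A_{n+1}$ with $d\le_yb<_ya$, and $b\notin W_y$ because $W_y$ is an initial segment.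

The bound is (A4). If $\beta=\operatorname{rk}(b)$, then $\beta\in R^y_{b+1}$ by (A1).
\end{proof}

\begin{remark}\label{rem:full}
The argument for the thin tree in Example~\ref{ex:thin}, with $\delta^y_0,\delta^y_1,\dots$ in place of the bounds $\omega^n$, gives $\operatorname{SR}(K(y)^+)=\omega_1^y$. The thinning is needed. If we take $A_n=\omega$ for $n\ge1$, then (A1) and (A2) hold, and the proof above produces a $y$-computable tree with $R_n=\omega_1^y\cup\{\infty\}$. By Lemma~\ref{lem:homog} its isomorphism type depends only on $\omega_1^y$, but the argument for the full tree and Nadel's bound give it rank $\omega_1^y+1$, as for Harrison's ordering. Thinning lowers the rank to $\omega_1^y$ and gives up this invariance: the sets $C(a)$ depend on the numerical order of the names, hence on $y$ itself.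
\end{remark}

\section{The functional $F$}\label{sec:F}

To recover invariance we put the trees $K(y)$ for all $y\le_Tx$ into one structure. We use all $y\le_Tx$, not only those with $y\equiv_Tx$, because the reals below $x$ are exactly the total $0$--$1$ valued functions $\varphi_e^x$, and we can follow these computations without asking which of them compute $x$. Two difficulties arise. First, $x$ cannot decide whether $\varphi_e^x$ is total, so the component for $e$ has to grow as values of $\varphi_e^x$ appear. If they stop appearing after a finite string $\sigma$, we want the leftover to depend on $\sigma$ alone. Second, the bounds $\delta_n^y$ vary with $y$, and the construction gives no bound on them below $\omega_1^x$ that is uniform in $y\le_Tx$. A node of value $\infty$ in $K(y)$ must therefore be protected from imitation by nodes of other trees, and for this we attach the label $y$ to $K(y)$.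

\subsection*{Finite approximations}
Fix an oracle machine $\Phi$ that decides $K(y)$ from $y$ for every $y$, and a coding of finite sequences by numbers. For $\sigma\in2^{<\omega}$ let $K_\sigma$ consist of $o$ and of all $s$ such that every nonempty initial segment of $s$ (including $s$) has code less than $|\sigma|$ and is accepted by $\Phi$ with oracle $\sigma$ within $|\sigma|$ steps, using only oracle bits below $|\sigma|$. Then $K_\sigma$ is a finite tree, uniformly decidable in $\sigma$; if $\sigma\subseteq\sigma'$, then $K_\sigma\subseteq K_{\sigma'}$; and $\bigcup_mK_{y\restriction m}=K(y)$. For $y\in2^\omega$ we put $K_y=K(y)$.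

\subsection*{Labeled components}
For $\tau\in2^{\le\omega}=2^{<\omega}\cup2^\omega$ let $C_\tau$ be the $L_p$-structure (Figure~\ref{fig:C}) with the following elements:
\begin{itemize}
\item $q$, $q'$ and $m$, with $p(q)=q$, $p(q')=q$ and $p(m)=q'$;
\item the nodes of $K_\tau$, with $p(s)$ the parent of $s$ for $s\ne o$ and $p(o)=q'$;
\item for each $n<|\tau|$, a \emph{tag chain} $g_{n,0},\dots,g_{n,2n+\tau(n)}$ with $p(g_{n,0})=q$ and $p(g_{n,j+1})=g_{n,j}$.
\end{itemize}
The chain for $n$ has $2n+\tau(n)+1$ elements, and this number determines both $n$ and $\tau(n)$. The marker $m$ gives $q'$ two preimages, so that $q'$ is not mistaken for the start of a tag chain even when the finite tree $K_\sigma$ happens to be a chain. We fix numerical codes for all these elements, independent of $\tau$. Then $C_\sigma$ is finite and uniformly decidable for finite $\sigma$; if $\sigma\subseteq\tau$, then $C_\sigma$ is a substructure of $C_\tau$; and $C_y=\bigcup_mC_{y\restriction m}$.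

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.9]
\node (q) at (0,0) {$q$};
\node (j) at (-2.6,1) {$q'$};
\node (m) at (-4,2) {$m$};
\node (o) at (-2,2) {$o$};
\draw (o.north) -- (-2.9,3.9) -- (-1.1,3.9) -- cycle;
\node at (-2,3.4) {$K_\tau$};
\node (a0) at (0.6,1) {$g_{0,0}$};
\node (a1) at (0.6,2) {$g_{0,1}$};
\node (b0) at (2.2,1) {$g_{1,0}$};
\node (b1) at (2.2,2) {$g_{1,1}$};
\node (b2) at (2.2,3) {$g_{1,2}$};
\node at (3.6,1) {$\cdots$};
\draw[->] (j) -- (q);
\draw[->] (m) -- (j);
\draw[->] (o) -- (j);
\draw[->] (a0) -- (q);
\draw[->] (a1) -- (a0);
\draw[->] (b0) -- (q);
\draw[->] (b1) -- (b0);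
\draw[->] (b2) -- (b1);
\draw[->] (q) to[out=-50,in=-130,looseness=7] (q);
\end{tikzpicture}
\caption{The structure $C_\tau$ for a label $\tau$ with $\tau(0)=1$ and $\tau(1)=0$. Arrows show the function $p$. The tree $K_\tau$ with root $o$ carries the Scott rank; the $n$th tag chain has $2n+\tau(n)+1$ elements and records the bit $\tau(n)$.}
\label{fig:C}
\end{figure}

\subsection*{The structure $F(x)$}
For $x\in2^\omega$ let $\tau_e^x\in2^{\le\omega}$ be the longest $\tau$ such that $\varphi_e^x(n)$ is defined and equal to $\tau(n)\in\{0,1\}$ for all $n<|\tau|$. Let $\tau^x_{e,s}$ be the longest such $\tau$ of length at most $s$ for which these computations take at most $s$ steps. Then $\tau^x_{e,s}$ is uniformly computable in $x$, $\tau_{e,s}^x\subseteq\tau^x_{e,s+1}$, and $\bigcup_s\tau^x_{e,s}=\tau^x_e$. Consider the set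
\[
U_x=\bigl\{(e,u,s):\ u\in C_{\tau_{e,s}^x}\ \text{ and }\ \bigl(s=0\text{ or }u\notin C_{\tau^x_{e,s-1}}\bigr)\bigr\},
\]
which records each element $u$ of $C_{\tau^x_e}$ once, with the stage at which it appears. It is uniformly computable in $x$, and infinite since it contains every $(e,q,0)$. Define $p(e,u,s)=(e,p(u),s')$, where $s'$ is the stage at which $p(u)$ appears; here $s'\le s$ because $C_{\tau^x_{e,s}}$ is closed under $p$. Let $F(x)$ be this structure, transferred to $\omega$ along the increasing enumeration of the codes of triples in $U_x$. Then $F$ is a total Turing functional and $F(x)\cong\bigsqcup_eC_{\tau^x_e}$.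

Let $\Gamma_x=2^{<\omega}\cup\{y\in2^\omega:y\le_Tx\}$. Every $\tau_e^x$ lies in $\Gamma_x$. Conversely, every $\tau\in\Gamma_x$ equals $\tau^x_e$ for infinitely many $e$ by (F1); for finite $\tau$ use a machine that outputs $\tau(n)$ for $n<|\tau|$ and diverges otherwise. Therefore
\begin{equation}\label{eq:F}
F(x)\cong\bigsqcup_{\tau\in\Gamma_x}\bigl(\text{countably infinitely many copies of }C_\tau\bigr).
\end{equation}

A \emph{component} of an $L_p$-structure is a connected component of the graph with edges $\{u,p(u)\}$. The components of $F(x)$ are the copies of the $C_\tau$. Each is closed under $p$ and under preimages and contains exactly one fixed point, its $q$, which every element reaches after finitely many applications of $p$. For $l\ge1$ let $\eta_l(v)$ and $\theta_l(v)$ be the first-order formulas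
\begin{align*}
\eta_l(v)&:\ v\text{ has at most one preimage, and } p^{l-1}(u)=v \text{ for some } u \text{ with no preimage};\\
\theta_l(v)&:\ \exists w\,\bigl(w\ne v\wedge p(w)=v\wedge\eta_l(w)\bigr).
\end{align*}

\begin{lemma}\label{lem:labels}
In a component of $F(x)$ that is a copy of $C_\tau$, the element $q'$ satisfies no $\eta_l$, and $g_{n,0}$ satisfies $\eta_l$ if and only if $l=2n+\tau(n)+1$. For $n\in\omega$ and $i<2$, the formula $\theta_{2n+i+1}$ holds of $q$ if and only if $n<|\tau|$ and $\tau(n)=i$.
\end{lemma}

\begin{proof}
The element $q'$ has the two preimages $m$ and $o$. The element $g_{n,0}$ has at most one preimage, the only possible $u$ with $p^{l-1}(u)=g_{n,0}$ is $g_{n,l-1}$, and this element exists and has no preimage exactly when $l-1=2n+\tau(n)$. The preimages of $q$ other than $q$ are $q'$ and the $g_{n,0}$ with $n<|\tau|$, and $(n,i)\mapsto 2n+i+1$ is injective.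
\end{proof}

So $\tau$ is determined by the set of $l$ such that $\theta_l$ holds of the fixed point. We call $\tau$ the \emph{label} of the component.

\begin{proposition}\label{prop:iso}
$F(x)\cong F(y)$ if and only if $x\equiv_Ty$.
\end{proposition}

\begin{proof}
If $x\equiv_Ty$, then $\Gamma_x=\Gamma_y$, and \eqref{eq:F} gives $F(x)\cong F(y)$. An isomorphism $F(x)\to F(y)$ induces a bijection between the fixed points that preserves the formulas $\theta_l$, so the same labels occur and $\Gamma_x=\Gamma_y$. Then $x\in\Gamma_y$ and $y\in\Gamma_x$, that is, $x\le_Ty$ and $y\le_Tx$.
\end{proof}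

\section{The Scott rank of $F(x)$}\label{sec:rank}

Fix $x$, and let $M=F(x)$ and $\lambda=\omega_1^x$. In each component with infinite label $y$, the copy of $K(y)$ is an $R^y$-tree that sits in $M$.

\begin{proposition}\label{prop:upper}
Every tuple $\bar a$ in $M$ has $\rho(\bar a)<\lambda$.
\end{proposition}

\begin{proof}
Let $\langle\bar a\rangle$ be the closure of $\bar a$ under $p$, which is finite. Let $\kappa$ be the maximum of $\omega$ and of the finitely many $\delta_n^y$ such that $\langle\bar a\rangle$ contains a node of level $n$ of the tree in a component with infinite label $y$. For such $y$ we have $y\le_Tx$, so $\delta^y_n<\omega_1^y\le\lambda$; thus $\kappa<\lambda$. Let $\bar a\equiv_\kappa\bar b$. We find an automorphism of $M$ taking $\bar a$ to $\bar b$, which gives $\bar a\equiv_\infty\bar b$ and so $\rho(\bar a)\le\kappa$.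

Since $\bar a\equiv_0\bar b$, we have $p^i(a_j)=p^{i'}(a_{j'})$ if and only if $p^i(b_j)=p^{i'}(b_{j'})$. So $h(p^i(a_j))=p^i(b_j)$ defines a bijection $h\colon\langle\bar a\rangle\to\langle\bar b\rangle$ that commutes with $p$. Applying Lemma~\ref{lem:qr} to $\chi(p^i(v_j))$ gives:
\begin{equation}\label{eq:transfer}
\text{if } w\in\langle\bar a\rangle \text{ and } \operatorname{qr}(\chi)\le\kappa,\text{ then } M\models\chi[w]\iff M\models\chi[h(w)].
\end{equation}
This covers all first-order $\chi$, as $\kappa\ge\omega$. The map $h$ matches the fixed points in $\langle\bar a\rangle$ with those in $\langle\bar b\rangle$. Hence it induces a bijection $D\mapsto D'$ from the components meeting $\bar a$ to the components meeting $\bar b$, with $h(\langle\bar a\rangle\cap D)=\langle\bar b\rangle\cap D'$. By \eqref{eq:transfer} for the formulas $\theta_l$, the components $D$ and $D'$ have the same label. We show that $h{\restriction}D$ extends to an isomorphism $D\to D'$.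

\emph{Finite label.} List $D$ without repetition as $d_1,\dots,d_N$. Let $\chi(\bar v)$ say that there are distinct $u_1,\dots,u_N$ such that $p(u_i)=u_{i'}$ whenever $p(d_i)=d_{i'}$, $v_j=u_i$ whenever $a_j=d_i$, and every $w$ with $p(w)\in\{u_1,\dots,u_N\}$ belongs to $\{u_1,\dots,u_N\}$. This first-order formula holds of $\bar a$, so it holds of $\bar b$, with witnesses $d'_1,\dots,d'_N$. The set of witnesses is closed under $p$ and under preimages, and $d_i\mapsto d_i'$ is an isomorphism of $D$ onto it, so it is connected. It is therefore a component, and it contains $b_j$ whenever $a_j\in D$; so it is $D'$. The isomorphism sends $a_j$ to $b_j$ for $a_j\in D$ and commutes with $p$, so it extends $h{\restriction}D$.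

\emph{Infinite label $y$.} Both $D$ and $D'$ are copies of $C_y$, and we use the same names for their elements. Let the \emph{height} of $w$ be the least $i$ such that $p^i(w)$ is a fixed point; $h$ preserves heights. Let $w\in\langle\bar a\rangle\cap D$ have height $i$. If $i=0$, then $w=q$ and $h(w)=q$. Let $i\ge1$ and $w_1=p^{i-1}(w)$, so that $w_1$ and $h(w_1)=p^{i-1}(h(w))$ have height $1$.

Suppose $w_1=g_{n,0}$. It satisfies $\eta_{2n+y(n)+1}$, and by Lemma~\ref{lem:labels} the only element of height $1$ in $D'$ satisfying this formula is $g_{n,0}$. So $h(w_1)=g_{n,0}$, and then $w$ and $h(w)$ are the elements $g_{n,i-1}$ of $D$ and $D'$.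

Suppose $w_1=q'$. It has two preimages, so $h(w_1)=q'$; this settles $i=1$. If $i=2$, then each of $w,h(w)$ is $m$ or $o$. The root $o$ has a preimage since $r(o)=\infty$, and $m$ has none, so $w$ and $h(w)$ have the same name. If $i\ge3$, then $w$ and $h(w)$ are nodes of level $i-2$.

Thus $h$ respects the names of $q,q',m$ and the tags, and it restricts to a bijection $S\to S'$, preserving parents and levels, between the finite (possibly empty) subtrees formed by the nodes in $\langle\bar a\rangle\cap D$ and in $\langle\bar b\rangle\cap D'$. If $s\in S$ has level $n$, then $\delta_n^y\le\kappa$, so $s$ and $h(s)$ satisfy the same $\psi_\gamma$ with $\gamma\le\delta^y_n$ by \eqref{eq:transfer}, and $r(s)=r(h(s))$ by Lemma~\ref{lem:psi}(b). This is where the labels are used: they guarantee that $h(s)$ lies in a tree with the same value system $R^y$, so that its value is $\infty$ or below $\delta^y_n$. By Lemma~\ref{lem:homog}, $h{\restriction}S$ extends to an isomorphism of the two trees. Together with the name-preserving map on the other elements, this is an isomorphism $D\to D'$ extending $h{\restriction}D$.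

Finally, only finitely many components meet $\bar a$ or $\bar b$. By \eqref{eq:F}, for each label in $\Gamma_x$ there are countably infinitely many components with that label that miss $\bar a$, and likewise for $\bar b$. Match these label by label. The union of all the isomorphisms is an automorphism of $M$ taking $\bar a$ to $\bar b$.
\end{proof}

\begin{proposition}\label{prop:lower}
Let $K$ be the tree in a component of $M$ with label $x$. For every $\gamma<\lambda$ there are $t,t'\in K$ such that $\bar ct'\equiv_\gamma\bar ct$ for all tuples $\bar c$ from $M\setminus K$, while an $L_p$-formula of $L_{\omega_1\omega}$ holds of $t'$ and fails of $t$. In particular $\rho(t')>\gamma$.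
\end{proposition}

\begin{proof}
Such a component exists because $x\in\Gamma_x$. By (F2), $\omega\gamma<\lambda$, so $\omega\gamma\in R_n^x$ for some $n\ge1$ by Proposition~\ref{prop:Ky}. Apply Corollary~\ref{cor:lower} to a node $t'$ of level $n$ and value $\infty$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The function $F$ of Section~\ref{sec:F} is a total Turing functional, so $F(x)$ is computable in $x$. The equivalence $F(x)\cong F(y)\iff x\equiv_Ty$ is Proposition~\ref{prop:iso}, and $\operatorname{SR}(F(x))=\omega_1^x$ follows from Propositions~\ref{prop:upper} and~\ref{prop:lower}.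
\end{proof}

\section{Other signatures}\label{sec:signatures}

\begin{proof}[Proof of Theorem~\ref{thm:signatures}(2)]
Let $M\in X_L$, let $X$ be the set of values of constants in $M$, and let the \emph{color} of an element be the set of unary relation symbols true of it. Suppose $\bar a\equiv_0\bar b$. Then $a_i=a_j$ if and only if $b_i=b_j$; $a_i$ is the value of a constant if and only if $b_i$ is the value of the same constant; and $a_i,b_i$ have the same color. So $a_i\mapsto b_i$ together with $\mathrm{id}_X$ is a color-preserving bijection $X\cup\bar a\to X\cup\bar b$ that maps $\bar a\setminus X$ onto $\bar b\setminus X$. For each color class $Y$, the sets $Y\setminus(X\cup\bar a)$ and $Y\setminus(X\cup\bar b)$ arise from $Y\setminus X$ by removing the same finite number of elements, so they have the same cardinality. Choosing bijections between them extends the map to a permutation of $\omega$ that preserves colors and fixes $X$ pointwise, that is, to an automorphism. Hence $\rho(\bar a)=0$ for all $\bar a$, and $\operatorname{SR}(M)=1\ne\omega_1^x$.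
\end{proof}

For part (1) we code $p$ into one symbol of $L$ and interpret the other symbols trivially. Constants need some care, since they must denote an element that is found computably, respects the isomorphisms in (ii), and does not lower the rank. The fixed point of a component with empty label has these properties.

\begin{proof}[Proof of Theorem~\ref{thm:signatures}(1)]
Let $e_0$ be an index of a machine that diverges on all inputs and oracles, so $\tau^x_{e_0}=\emptyset$ for all $x$. Let $c=c_x\in F(x)$ be the element corresponding to $(e_0,q,0)$; it is computable from $x$ uniformly, and $p(c)=c$. Define $G(x)$ on the universe of $F(x)$ as follows. If $L$ has a function symbol of arity at least $1$ (the \emph{function case}), fix one, $f$, and let $f(a_1,\dots,a_k)=p(a_1)$. Otherwise (the \emph{relation case}) fix a relation symbol $P$ of arity $k\ge2$ and let $P(a_1,\dots,a_k)$ hold if and only if $p(a_1)=a_2$. All other relation symbols are interpreted as empty (false, for arity $0$), all other function symbols of arity at least $1$ as the first projection, and all constants as $c$. Since $L$ is recursive, terms and atomic formulas can be evaluated with oracle $x$, so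 $G$ is a total Turing functional and (i) holds.

\emph{Isomorphism.} If $x\equiv_Ty$, we match the components of $F(x)$ and $F(y)$ label by label as in \eqref{eq:F}, pairing the two components with index $e_0$. The resulting isomorphism takes $c_x$ to $c_y$, as these are the fixed points of those components, so it is an isomorphism $G(x)\to G(y)$. Conversely, $p(a)=b$ is defined in every $G(x)$ by $f(a,\dots,a)=b$ or by $P(a,b,\dots,b)$. So $G(x)\cong G(y)$ implies $F(x)\cong F(y)$, and $x\equiv_Ty$ by Proposition~\ref{prop:iso}.

\emph{Naming $c$.} Let $M=F(x)$, $N=G(x)$ and $\lambda=\omega_1^x$. If $L$ has constants, let $M'$ be the expansion $(M,c)$ in the signature $\{p,c\}$; otherwise let $M'=M$. We claim that $\rho_{M'}(\bar a)<\lambda$ for all $\bar a$ and that for each $\gamma<\lambda$ some element has $\rho_{M'}>\gamma$. For $M'=M$ this is Section~\ref{sec:rank}. Let $M'=(M,c)$. Formulas of $\{p,c\}$ in $\bar v$ correspond to formulas of $\{p\}$ in one more variable, evaluated at $c$. So $\bar a\equiv_\alpha\bar b$ in $M'$ if and only if $c\bar a\equiv_\alpha c\bar b$ in $M$; this holds for $\alpha=\infty$ and $\alpha=0$ by the correspondence, and for all $\alpha$ by induction.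 Hence $\rho_{M'}(\bar a)\le\rho_M(c\bar a)<\lambda$ by Proposition~\ref{prop:upper}. The element $c$ lies in a component with finite label, so $c\notin K$ in Proposition~\ref{prop:lower}. For $\gamma<\lambda$ that proposition gives $t,t'$ with $ct'\equiv_\gamma ct$ in $M$, hence $t'\equiv_\gamma t$ in $M'$, and $t'\not\equiv_\infty t$ in $M'$. So $\rho_{M'}(t')>\gamma$.

The structures $M'$ and $N$ have the same universe and the same automorphisms, since the basic operations and relations of each are definable in the other. By (F6) they have the same relation $\equiv_\infty$. It remains to compare the relations $\equiv_\alpha^{M'}$ and $\equiv_\alpha^N$.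

\emph{Function case.} By induction on terms, every $L$-term evaluates in $N$ as some $p^i(v_j)$ or as $c$, where we use $p(c)=c$. Conversely $p^i(v_j)$ is the value of the $L$-term obtained by iterating $v\mapsto f(v,\dots,v)$, and $c$, when present in $M'$, is the value of a constant of $L$. All relation symbols are empty in $N$. So $\equiv_0^{M'}$ and $\equiv_0^N$ coincide, and by induction so do $\equiv_\alpha^{M'}$ and $\equiv_\alpha^N$ for all $\alpha$. Thus $\rho_N=\rho_{M'}$ and $\operatorname{SR}(N)=\lambda$.

\emph{Relation case.} Now the terms of $L$ are variables and constants, so each atomic $L$-formula is false in $N$ or is equivalent to an atomic formula of $M'$ of the form $z_1=z_2$ or $p(z_1)=z_2$, with each $z_i$ a variable or $c$. Hence $\equiv_0^{M'}$ implies $\equiv_0^N$, and by induction $\equiv_\alpha^{M'}$ implies $\equiv_\alpha^N$. In the other direction, the graph of $p$ is definable in $N$, so every atomic formula of $M'$ is equivalent to a first-order $L$-formula in $N$: for example, $p^2(v)=v'$ becomes $\exists u\,(P(v,u,\dots,u)\wedge P(u,v',\dots,v'))$. By Lemma~\ref{lem:qr}, $\equiv_\omega^N$ implies $\equiv_0^{M'}$. Induction on $\alpha$ shows that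 $\equiv^N_{\omega+\alpha}$ implies $\equiv^{M'}_\alpha$, using $\omega+(\alpha+1)=(\omega+\alpha)+1$ at successors and monotonicity at limits. If $\beta=\rho_N(\bar a)$, then $\bar a\equiv^{M'}_\beta\bar b$ implies $\bar a\equiv^N_\beta\bar b$ and so $\bar a\equiv_\infty\bar b$. If $\beta=\rho_{M'}(\bar a)$, then $\bar a\equiv^N_{\omega+\beta}\bar b$ implies $\bar a\equiv^{M'}_\beta\bar b$ and so $\bar a\equiv_\infty\bar b$. Therefore
\[
\rho_{M'}(\bar a)\le\rho_N(\bar a)\le\omega+\rho_{M'}(\bar a).
\]
Since $\omega<\lambda$ and $\lambda$ is closed under addition, all $\rho_N(\bar a)$ are below $\lambda$, and they are unbounded in $\lambda$. So $\operatorname{SR}(N)=\lambda$, which is (iii).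
\end{proof}

\begin{thebibliography}{9}

\bibitem{Moschovakis}
Moschovakis, \emph{Descriptive Set Theory}.

\bibitem{Sacks}
Sacks, \emph{Higher Recursion Theory}.

\bibitem{slides}
\emph{The Scott Rank of Countable Structures and the Isomorphism Relation},
\texttt{https://www.mathnet.ru/PresentFiles/36522/Gao\_Slides.pdf}.

\end{thebibliography}
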